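# Strong measure zero sets and local compactness in Polish groups

## Under CH, the GMS groups are the locally compact ones

**Theorem 1 (ZFC + CH).** If $G$ is a Polish group that is not locally compact, then there are a strong measure zero set $A\subset G$ and a nowhere dense set $M\subset G$ with $A\cdot M=G$; hence $G$ is not GMS. Consequently, a Polish group is GMS if and only if it is locally compact.

The last sentence is Conjecture 1.5 of "Strong measure zero sets in Polish groups", so the theorem says that the conjecture is true. We now explain the words. Throughout, $gU=\{gh:h\in U\}$ and $A\cdot M=\{ah:a\in A,\ h\in M\}$. A Polish group is a topological group whose topology is separable and completely metrizable.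

**Definition 1.** A set $A\subset G$ is (left) *strong measure zero*, or *smz*, if for every sequence $\langle U_n:n\in\omega\rangle$ of nonempty open subsets of $G$ there are $g_n\in G$ with $A\subset\bigcup_n g_nU_n$.

**Definition 2.** A Polish group $G$ is *GMS* if for every $A\subset G$: $A$ is smz if and only if $A\cdot M\ne G$ for every meager $M\subset G$.

So smz is a covering property: an opponent hands us open sets, as small as he likes, and we may move each one once by a left translation. GMS says that this is the same as a translation property: $A$ cannot sweep out $G$ along a meager set.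

The set $M$ in Theorem 1 will come from a theorem of ZFC alone (Theorem 2 below), and CH will enter only in a short recursion. At the end we prove a sharper form, Theorem 3, in which CH is weakened to $\operatorname{cov}(\mathcal M)=\mathfrak c$ and the implication "locally compact $\Rightarrow$ GMS" is proved in ZFC.

## Reading the two conditions on $\mathbb Z$, $\mathbb R$ and $\mathbb Z^\omega$

We fix some conventions. A *nbhd* is an open neighborhood of $1$. A set $V$ is symmetric if $V=V^{-1}$, and $V^n$ is the $n$-fold product $V\cdots V$. By the Birkhoff–Kakutani theorem $G$ has a compatible left-invariant metric $d$; fix one and put $B_\varepsilon=\{x:d(1,x)<\varepsilon\}$. Then $gB_\varepsilon$ is the $\varepsilon$-ball about $g$; also $B_\varepsilon$ is symmetric, because $d(1,x^{-1})=d(x,1)$, and $B_\varepsilon B_\delta\subset B_{\varepsilon+\delta}$, because $d(1,xy)\le d(1,x)+d(x,xy)=d(1,x)+d(1,y)$.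

In Definition 1 we may assume that every $U_n$ is a nbhd: if $u\in U$ then $gU=(gu)(u^{-1}U)$, and $u^{-1}U$ is a nbhd. So $A$ is smz exactly when for all $\varepsilon_n>0$ it is covered by balls of $d$-radius $\varepsilon_0,\varepsilon_1,\dots$.

*Countable sets are smz.* If $A=\{a_n\}$, pick $u_n\in U_n$ and let $g_n=a_nu_n^{-1}$. Then $a_n\in g_nU_n$.

*A discrete group*, such as $\mathbb Z$. Being Polish it is countable, so all its subsets are smz. The only meager set is $\emptyset$, and $A\cdot\emptyset=\emptyset\ne G$. So every subset has both properties, and $G$ is GMS.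

*The interval $[0,1]$ in $\mathbb R$.* It is not smz: take $U_n=(-2^{-n-3},2^{-n-3})$, of total length $\sum_n2^{-n-2}=\frac12$. The other condition fails too, since $[0,1]+\mathbb Z=\mathbb R$.

*The Cantor set $C\subset[0,1]$.* It has length $0$, but it is not smz. Let $U_n=(-\frac12 3^{-n-1},\frac12 3^{-n-1})$. The $2^{n+1}$ pieces of $C$ of level $n+1$ are at distance at least $3^{-n-1}$ from each other, so a translate of $U_n$ meets at most one of them. Choosing at level $n+1$ the half of the current piece that $g_n+U_n$ does not meet, we are led to a point of $C$ in no $g_n+U_n$. The other condition fails as well: $C+C=[0,2]$, so $C+(C+\mathbb Z)=\mathbb R$, and $C+\mathbb Z$ is closed and nowhere dense.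

*The group $\mathbb Z^\omega$*, with coordinatewise addition and the product topology. For $s\in\mathbb Z^k$ let $[s]=\{x:x|_k=s\}$. The sets $[s]$, $s\in\mathbb Z^k$, are the translates of $[0^k]$, so $A\subset\mathbb Z^\omega$ is smz exactly when for every sequence $k_0,k_1,\dots$ there are $s_n\in\mathbb Z^{k_n}$ with $A\subset\bigcup_n[s_n]$. This group is not locally compact: a compact neighborhood of $0$ would contain some $[0^k]$, which would be compact as a closed subset, yet $[0^k]$ is the disjoint union of the infinitely many nonempty open sets $[0^k m]$, $m\in\mathbb Z$.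

One half of the GMS equivalence holds in every Polish group.

**Lemma 1.** Let $G$ be a Polish group and $A\subset G$. If $A\cdot M\neq G$ for every meager $M$, then $A$ is smz.

*Proof.* Let nonempty open $U_n$ be given. Take a dense set $\{d_n:n\in\omega\}$, choose $u_n\in U_n$, and let $h_n=u_nd_n$. The open set $O=\bigcup_nU_n^{-1}h_n$ contains $u_n^{-1}h_n=d_n$ for every $n$, so it is dense, and $M=G\setminus O$ is closed and nowhere dense. Pick $g\notin A\cdot M$. For $a\in A$ we have $a^{-1}g\notin M$, since otherwise $g=a(a^{-1}g)\in A\cdot M$. So $a^{-1}g=u^{-1}h_n$ for some $n$ and some $u\in U_n$, and hence $a=gh_n^{-1}u\in gh_n^{-1}U_n$. Thus $A\subset\bigcup_n gh_n^{-1}U_n$. $\square$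

So a group fails to be GMS exactly when some smz set $A$ and some meager $M$ satisfy $A\cdot M=G$. It helps to turn this around. Put $N=M^{-1}$. Then $g\in A\cdot M$ means $a^{-1}g\in M$ for some $a\in A$, that is, $a\in gN$. Therefore
$$A\cdot M=G\iff A\cap gN\neq\emptyset\ \text{ for every } g\in G. \tag{1}$$
We are looking for a nowhere dense $N$ and an smz set $A$ that meets all left translates of $N$.

## The recursion under CH, and what it asks of $N$

The natural way to build $A$ under CH is a recursion of length $\omega_1$. List $G=\{g_\alpha:\alpha<\omega_1\}$ and list all sequences of basic open sets as $\langle U^\alpha_n\rangle_n$. At stage $\alpha$ pick a point $a_\alpha\in g_\alpha N$; this takes care of (1). For smallness, answer the $\beta$-th sequence by an open set $O_\beta$, a union of translates of the sets $U^\beta_n$, and insist that $a_\alpha\in O_\beta$ for all $\beta\le\alpha$. Only countably many points $a_\alpha$, $\alpha<\beta$, then escape $O_\beta$, and they can be covered separately.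

At stage $\alpha$ we need a point of $g_\alpha N\cap\bigcap_{\beta\le\alpha}O_\beta$. If $N$ is $G_\delta$, then $g_\alpha N$ is Polish, and the Baire category theorem gives such a point as soon as each $O_\beta\cap g_\alpha N$ is dense in $g_\alpha N$. Making $O_\beta$ dense in $G$ does not help, because $g_\alpha N$ is nowhere dense and $O_\beta$ could miss it. For countably many $g$ there would be no difficulty: cover a countable dense subset of each $gN$, one point per set $U^\beta_n$. But $O_\beta$ has to serve $g_\alpha$ for all $\alpha\ge\beta$, hence for uncountably many $g$, while it is made of countably many translates. This is what is needed: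

**Theorem 2 (ZFC).** Let $G$ be a Polish group that is not locally compact. There is a nonempty nowhere dense $G_\delta$ set $N\subset G$ such that for every sequence $\langle U_n\rangle$ of nonempty open sets there are $g_n\in G$ such that, with $O=\bigcup_ng_nU_n$, the set $O\cap gN$ is dense in $gN$ for every $g\in G$.

**Proof of Theorem 1 from Theorem 2, for $G$ not locally compact.** Fix $N$ from Theorem 2 and a countable base of $G$. By CH, enumerate $G=\{g_\alpha:\alpha<\omega_1\}$ (repetitions allowed), and all sequences of nonempty members of the base as $\langle U^\alpha_n\rangle_n$, $\alpha<\omega_1$. For each $\alpha$ apply Theorem 2 to the even-indexed sets $\langle U^\alpha_{2n}\rangle_n$. We get $O_\alpha=\bigcup_n g^\alpha_{2n}U^\alpha_{2n}$ such that $O_\alpha\cap gN$ is relatively open and dense in $gN$ for every $g$. Since $g_\alpha N$ is a nonempty $G_\delta$ set in a Polish space, it is a nonempty Polish space, and Baire's theorem gives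
$$a_\alpha\in g_\alpha N\cap\bigcap_{\beta\le\alpha}O_\beta .$$
Let $A=\{a_\alpha:\alpha<\omega_1\}$ and $M=N^{-1}$. Inversion is a homeomorphism, so $M$ is nowhere dense.

*$A$ is smz.* Given nonempty open $U_n$, shrink them to basic sets; the sequence becomes $\langle U^\beta_n\rangle_n$ for some $\beta$. All $a_\alpha$ with $\alpha\ge\beta$ lie in $O_\beta$, a union of one translate of each even-indexed set. The countably many $a_\alpha$ with $\alpha<\beta$ are covered by translates of the odd-indexed sets, one point per set.

*$A\cdot M=G$.* The point $a_\alpha$ lies in $g_\alpha N$, so $A$ meets every $gN$, and (1) applies. Explicitly, $a_\alpha=g_\alpha x$ with $x\in N$ gives $g_\alpha=a_\alpha x^{-1}\in A\cdot M$.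

So $A$ is smz while $A\cdot M=G$ with $M$ nowhere dense, and $G$ is not GMS. $\square$

The equivalence in Theorem 1 also uses that locally compact groups are GMS. That is Theorem 3(a) below. The main work is Theorem 2.

Two small observations show that $N$ must be chosen with care. A singleton $N$ fails if $G$ is not locally compact: density of $O\cap\{g\}$ in $\{g\}$ for every $g$ means $O=G$, and Lemma 4 below shows that $G$ itself is not smz. In the other direction $N$ cannot be dense anywhere. Here is how that hurts. Consider a piece $N\cap cV$ of $N$, where $V$ is a nbhd, and try to let a single translate $qV'$ of a tiny nbhd $V'$ take care of all $g$ in an open set. We need $qV'\cap g(N\cap cV)\neq\emptyset$; multiplying by $g^{-1}$ and writing $y=g^{-1}q$, this says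
$$yV'\cap N\cap cV\ne\emptyset .$$
If $S\subset V$ is a nbhd and $g$ runs over all elements with $g^{-1}q\in cS$, then $y$ runs over all of $cS$. So all $yV'$ with $y\in cS$ would have to meet $N$. Since the opponent can make $V'$ as small as he likes, $N$ would be dense in $cS$, against the requirement that $N$ be nowhere dense. One tiny set per open set of $g$'s is therefore not enough. The way out is to use *two* tiny sets, the second shifted by a well-chosen $h$: we want that for every $y\in cS$, at least one of $yV'$ and $yh^{-1}V'$ meets $N$. For this, $N$ should have few holes at each scale, and $h$ should move holes off holes.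

## The group $\mathbb Z^\omega$ by hand

We prove Theorem 2 for $G=\mathbb Z^\omega$. All ingredients of the general argument are visible here.

**Step 1. A nowhere dense set with one forbidden node per level.** Enumerate $\mathbb Z^{<\omega}$, with repetitions, as $s_0,s_1,\dots$ so that $|s_i|\le i$ (insert the empty sequence as padding as often as necessary). Let $t_i\in\mathbb Z^{i+1}$ be $s_i$ extended by zeros, and let
$$N=\{x\in\mathbb Z^\omega:\ x|_{i+1}\neq t_i\text{ for all }i\}.$$
$N$ is closed, and it is nowhere dense because every $[s_i]$ contains $[t_i]$, which misses $N$.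

**Step 2. Which cylinders miss $N$.** *For $s\in\mathbb Z^j$, $[s]\cap N=\emptyset$ if and only if $s$ extends $t_i$ for some $i<j$.* If $s$ extends $t_i$, then $[s]\subset[t_i]$ misses $N$. If $s$ extends no $t_i$ with $i<j$, extend $s$ to $x\in\mathbb Z^\omega$ by choosing $x(i)\ne t_i(i)$ for each $i\ge j$; then $x\in N$. Taking $j=0$, we get $N\neq\emptyset$.

**Step 3. The shift.** *Let $s\in\mathbb Z^k$ with $[s]\cap N\neq\emptyset$, and $j>k$. There is $h\in[0^k]$ such that for every $y\in[s]$, one of $[y|_j]$, $[(y-h)|_j]$ meets $N$.* Choose an integer $h(k)$ different from the finitely many numbers $t_i(k)-t_{i'}(k)$, $k\le i,i'<j$, and let all other coordinates of $h$ be $0$. Suppose both cylinders miss $N$. By Step 2 there are $i,i'<j$ with $y\in[t_i]$ and $y-h\in[t_{i'}]$. Both $y$ and $y-h$ lie in $[s]$. If $i<k$, then $|t_i|\le k$ and $s$ would extend $t_i$, contradicting $[s]\cap N\ne\emptyset$; so $i\ge k$, and likewise $i'\ge k$. Hence $t_i$ and $t_{i'}$ both have a coordinate $k$, and $h(k)=y(k)-(y-h)(k)=t_i(k)-t_{i'}(k)$, contrary to the choice of $h(k)$.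

**Step 4. Covering.** Let $Q$ be a countable dense set. We are given $U_n$; shrinking and translating, assume $U_n=[0^{k_n}]$. Assign to each pair $(s,q)$, with $s\in\mathbb Z^{<\omega}$, $[s]\cap N\neq\emptyset$, $q\in Q$, two indices $n_0\neq n_1$, different pairs getting disjoint sets of indices. Let $j=\max(k_{n_0},k_{n_1},|s|+1)$, take $h$ from Step 3, and translate so that $U_{n_0}$ becomes a cylinder containing $q-h+[0^j]$ and $U_{n_1}$ one containing $q+[0^j]$. Given $g$ and $s$, choose $q\in Q$ with $y:=q-g\in[s]$. One of $y+[0^j]$, $y-h+[0^j]$ meets $N$, and both lie inside $[s]$. Adding $g$, one of $q+[0^j]$, $q-h+[0^j]$ meets $g+(N\cap[s])$. So $O$ meets every nonempty relatively open piece $g+(N\cap[s])$ of $g+N$. $\square$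

Step 2 needed only two values per coordinate. Step 3 needed infinitely many values at coordinate $k$, and that is the place where the failure of local compactness is used.

## Three points where a general group differs from $\mathbb Z^\omega$

In a general $G$, take a dense set $\{p_i\}$ and let the holes be $p_iW_i$ with rapidly shrinking nbhds $W_i$. Three things that were automatic must now be arranged.

First, in Step 2 a point survived all later holes because each level forbids only one node. In general we need a point of $gV_j$ that avoids infinitely many later holes at once. We shall find it in a Cantor set, by the diagonal argument that showed that $C\subset\mathbb R$ is not smz (Lemma 4).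

Second, in $\mathbb Z^\omega$ a point $x$ outside the holes $[t_i]$, $i<k$, has its whole cylinder $[x|_k]$ outside them, and we used this when we said that $s$ extends no $t_i$ with $i<k$. In general, a point outside $\bigcup_{i<k}p_iW_i$ may lie on the boundary, with every neighborhood meeting these holes. So we shall not take $N=G\setminus\bigcup_ip_iW_i$. We require of a point of $N$ that for infinitely many $k$ it lies in a translate $cV_k$ which is disjoint from the first $k$ holes. This is why $N$ is $G_\delta$.

Third, there is noncommutativity. If $yh^{-1}\in p_iW_i^2$ and $y\in p_{i'}W_{i'}^2$, with $W$'s symmetric, then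
$$h=(yh^{-1})^{-1}y\in W_i^2\,p_i^{-1}p_{i'}\,W_{i'}^2 .$$
The finite set of forbidden differences has become a finite union of sets $WfW'$, small on both sides. If $i<i'$, then $W_{i'}$ is chosen after $f=p_i^{-1}p_{i'}$ is known, and we can make it so small that $fW_{i'}f^{-1}\subset W_i$; then $h\in W_i^4f$, a small *right* translate. If $i>i'$, the same trick gives $h\in fW_{i'}^4$, a small *left* translate. So $h$ must avoid finitely many small left translates and finitely many small right translates at once. That such an $h$ exists is Lemma 3.

## Covering lemmas in a group that is not locally compact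

In this section $G$ is Polish and not locally compact. We recall a textbook fact (Becker–Kechris, *The Descriptive Set Theory of Polish Group Actions*, Cor. 1.2.2): the metric $\rho(x,y)=d(x,y)+d(x^{-1},y^{-1})$ is compatible and complete.

The first lemma says that neighborhoods are not totally bounded, in a left-sided sense.

**Lemma 2.** For every nbhd $V$ there is a nbhd $W$ such that $V\not\subset FW$ for all finite $F\subset G$.

*Proof.* Suppose $V$ is a counterexample: for every nbhd $W$ there is a finite $F$ with $V\subset FW$. Every smaller nbhd is a counterexample too, so we may assume that $V$ is symmetric. Let $\varepsilon>0$ and let $F$ be finite with $V\subset FB_\varepsilon$. Taking inverses, $V\subset B_\varepsilon F^{-1}$. Each $fB_\varepsilon$ has $d$-diameter at most $2\varepsilon$. If $x,y\in B_\varepsilon f^{-1}$, then $x^{-1},y^{-1}\in fB_\varepsilon$, so $d(x^{-1},y^{-1})\le2\varepsilon$. Hence the sets $fB_\varepsilon\cap B_\varepsilon f'^{-1}$, $f,f'\in F$, form a finite cover of $V$ by sets of $\rho$-diameter at most $4\varepsilon$. So $V$ is totally bounded in the complete metric $\rho$, its closure is compact, and $G$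 is locally compact, a contradiction. $\square$

In a locally compact group Lemma 2 fails: if $\overline V$ is compact, finitely many left translates of any $W$ cover it.

The second lemma is the two-sided version. Neither left translates alone nor right translates alone cover $V$; we must exclude that they do so jointly.

**Lemma 3.** For every nbhd $V$ there is a symmetric nbhd $W$ such that $V\not\subset FW\cup WF$ for all finite $F\subset G$.

*Proof.* Let $V_1$ be a symmetric nbhd with $V_1^2\subset V$, let $W_0$ be given by Lemma 2 for $V_1$, and let $W$ be a symmetric nbhd with $W^2\subset W_0$. Suppose $V\subset FW\cup WF$ with $F$ finite, and let $m=|F|$. Since $V_1$ is not covered by finitely many left translates of $W^2$, we can pick $x_0,\dots,x_m\in V_1$ with $x_k\notin\bigcup_{l<k}x_lW^2$. Then the sets $x_kW$ are pairwise disjoint: if $x_kw=x_lw'$ with $l<k$, then $x_k=x_lw'w^{-1}\in x_lW^2$.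

Let $v\in V_1$. Each $vx_k$ lies in $V_1^2\subset V$. If $vx_k\in fW$ with $f\in F$, then $f\in vx_kW$ because $W$ is symmetric. The sets $vx_kW$ are pairwise disjoint, so each of the $m$ elements of $F$ serves at most one of the $m+1$ indices $k$. Hence for some $k$ we have $vx_k\notin FW$, so $vx_k\in WF$ and $v\in WFx_k^{-1}$. As $v$ was arbitrary, $V_1\subset WF'$ with the finite set $F'=\bigcup_{k\le m}Fx_k^{-1}$. Taking inverses, $V_1\subset F'^{-1}W\subset F'^{-1}W_0$, against the choice of $W_0$. $\square$

The third lemma supplies points that survive infinitely many later holes.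

**Lemma 4.** For every nbhd $V$ there are a compact set $K\subset V$ and nbhds $Y_n$ ($n\in\omega$) such that $K\not\subset\bigcup_ng_nY_n$ for all choices of $g_n\in G$.

*Proof.* A discrete group is locally compact, so $G$ is not discrete; by homogeneity it has no isolated points. Hence the nonempty open set $V$ contains a homeomorphic copy $K$ of $2^\omega$. For $s\in2^{<\omega}$ let $K_s$ be the part of $K$ corresponding to $\{z\in 2^\omega: z \text{ extends } s\}$. For each $n$ the sets $K_s$, $s\in2^{n+1}$, are finitely many disjoint compact sets, so there is $\varepsilon_n>0$ such that points in different ones have $d$-distance at least $2\varepsilon_n$. Put $Y_n=B_{\varepsilon_n}$. Two points of $g_nY_n$ have distance less than $2\varepsilon_n$, so $g_nY_n$ meets at most one $K_s$ with $s\in2^{n+1}$; call this index $s_n$ if it exists. Choose $z\in2^\omega$ with $z(n)\neq s_n(n)$ for all $n$ for which $s_n$ exists. If the point corresponding to $z$ were in $g_nY_n$, then $s_n$ would be $z|_{n+1}$ and $s_n(n)=z(n)$, which is false. So this point of $K$ is in no $g_nY_n$. $\square$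

## The set $N$

We now prove Theorem 2. Let $G$ be Polish and not locally compact.

**Step 1. Choosing the neighborhoods.** This step fixes all scales, so that each later hole is invisible at each earlier scale. Let $\{p_i:i\in\omega\}$ be dense in $G$. By recursion on $i$ choose, in this order, symmetric nbhds $V_i,S_i,R_i,W_i$, together with the sets given by Lemma 4:

* $V_i\subset B_{2^{-i}}$, and if $i\ge1$, also $V_i\subset V_{i-1}\cap S_{i-1}$ and $V_i^2\subset W_{i-1}$;
* a compact $K_i\subset V_i$ and nbhds $\langle Y^i_n\rangle_n$ as given by Lemma 4 for $V_i$;
* $S_i$ with $S_i^4\subset V_i$;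
* $R_i$ as given by Lemma 3 for $S_i$, that is, $S_i\not\subset FR_i\cup R_iF$ for all finite $F$;
* $W_i$ such that $W_i^2\subset Y^l_i$ and $W_i^4\subset R_l$ for all $l\le i$, and such that, with $T_i:=p_iW_ip_i^{-1}$, we have $T_i\subset T_{i-1}$ if $i\ge1$.

The choice of $W_i$ is possible: only finitely many nbhds are involved, all already chosen, and the last condition reads $W_i\subset p_i^{-1}T_{i-1}p_i$. The roles are as follows. $V_i$ is the scale at which we look. $W_i$ is the size of the $i$-th hole. The sets $Y^l_i$ make the $i$-th hole avoidable inside $K_l$. The sets $R_l$ and the nesting of the $T_i$ are for the shift $h$. For $j>k$ we have $V_j\subset V_{k+1}$, so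
$$V_j\subset S_k\quad\text{and}\quad V_j^2\subset W_k\qquad(j>k). \tag{2}$$
Moreover $p_iW_i=T_ip_i$, and each $T_i$ is symmetric.

**Step 2. Defining $N$.** This step removes the holes with a margin. Put
$$D_k=\bigcup_{i<k}p_iW_i,\quad D=\bigcup_kD_k,\quad C_k=\{c\in G:cV_k\cap D_k=\emptyset\},\quad N=\bigcap_m\bigcup_{k\ge m}C_kV_k .$$
Each $C_kV_k$ is a union of translates of $V_k$, hence open, so $N$ is a $G_\delta$ set. A point $x$ belongs to $N$ exactly when for infinitely many $k$ it lies in some $cV_k$ that misses the first $k$ holes.

**Step 3. $N$ is nowhere dense.** Let $x\in N$ and $i\in\omega$. There are $k>i$ and $c\in C_k$ with $x\in cV_k$, and $cV_k$ misses $p_iW_i$. So $x\notin p_iW_i$, and therefore $N\cap D=\emptyset$. The set $D$ is open, and dense because it contains all $p_i$. Hence $N$ is nowhere dense.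

## Which translates of $V_j$ miss $N$

The first claim is the analogue of Step 2 in $\mathbb Z^\omega$: at scale $j$ only the first $j$ holes can be responsible if $gV_j$ misses $N$.

**Claim 1.** If $gV_j\cap N=\emptyset$, then $g\in p_iW_iV_j^2$ for some $i<j$.

*Proof.* Suppose $g\notin p_iW_iV_j^2$ for all $i<j$; we find a point of $N$ in $gV_j$. Since $V_j$ is symmetric,
$$gV_j^2\cap p_iW_i=\emptyset\qquad(i<j). \tag{3}$$
For $i\ge j$, (2) gives $V_{i+1}\subset V_{i+1}^2\subset W_i$, so $W_iV_{i+1}\subset W_i^2\subset Y^j_i$. Apply Lemma 4 to $K_j$, $\langle Y^j_i\rangle_i$ and the points $g^{-1}p_i$ for $i\ge j$ (arbitrary points for $i<j$). We get a point of $K_j$ outside all $g^{-1}p_iY^j_i$, $i\ge j$. Multiplying it by $g$, we get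
$$y\in gK_j\subset gV_j\quad\text{with}\quad y\notin p_iW_iV_{i+1}\ \text{ for all } i\ge j .$$
We check that $y\in C_k$ for every $k\ge j$. Let $i<k$. If $i<j$, then $yV_k\subset gV_jV_j=gV_j^2$, which misses $p_iW_i$ by (3). If $j\le i<k$, then $V_k\subset V_{i+1}$, and if $yV_k$ met $p_iW_i$, then $y\in p_iW_iV_k^{-1}\subset p_iW_iV_{i+1}$, which is false. So $yV_k\cap D_k=\emptyset$, that is, $y\in C_k$. Hence $y\in C_kV_k$ for all $k\ge j$, and $y\in N\cap gV_j$. $\square$

For $j=0$ there is no $i<j$, so $gV_0\cap N\ne\emptyset$ for every $g$. In particular $N\neq\emptyset$.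

The second claim provides, in each piece of $N$, a translate $cV_k$ with a margin. It replaces the cylinders $[s]$ of the example.

**Claim 2.** If $U$ is open and $U\cap N\ne\emptyset$, there are $k$ and $c\in C_k$ with $cV_k\subset U$.

*Proof.* Let $x\in U\cap N$. Since $V_k^2\subset B_{2^{-k}}^2\subset B_{2^{1-k}}$, we have $xV_k^2\subset U$ for all large $k$. Since $x\in N$, there is such a $k$ with $x\in cV_k$ for some $c\in C_k$. Then $c\in xV_k$ by symmetry, and $cV_k\subset xV_k^2\subset U$. $\square$

## The shift $h$

This is the analogue of Step 3 in $\mathbb Z^\omega$, and the place where Lemma 3 is used.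

**Claim 3.** Let $c\in C_k$ and $j>k$. There is $h\in S_k$ such that for every $y\in cS_k$,
$$yh^{-1}V_j\cap N\cap cV_k\neq\emptyset\quad\text{or}\quad yV_j\cap N\cap cV_k\neq\emptyset .$$

*Proof.* **Step 1. Choosing $h$.** The set $F=\{p_i^{-1}p_{i'}:k\le i,i'<j\}$ is finite. By the choice of $R_k$ there is
$$h\in S_k\setminus(FR_k\cup R_kF).$$
Put $h_0=h$ and $h_1=1$. Suppose that for some $y\in cS_k$ both alternatives fail.

**Step 2. Both small sets lie inside $cV_k$.** This lets us drop the restriction to $cV_k$ and exclude the first $k$ holes. By (2), $V_j\subset S_k$, and $S_k$ is symmetric, so for $\epsilon\in\{0,1\}$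
$$yh_\epsilon^{-1}V_j\subset yh_\epsilon^{-1}V_j^2\subset cS_kS_kS_k^2=cS_k^4\subset cV_k .$$
As the alternatives fail, $yh_\epsilon^{-1}V_j\cap N=\emptyset$.

**Step 3. Locating the responsible holes.** By Claim 1 there is $i_\epsilon<j$ with $yh_\epsilon^{-1}\in p_{i_\epsilon}W_{i_\epsilon}V_j^2$. Then $yh_\epsilon^{-1}V_j^2$ meets $p_{i_\epsilon}W_{i_\epsilon}$. But $yh_\epsilon^{-1}V_j^2\subset cV_k$, and $cV_k$ misses $D_k=\bigcup_{i<k}p_iW_i$ since $c\in C_k$. Hence $k\le i_\epsilon<j$. By (2), $V_j^2\subset W_{i_\epsilon}$, so $yh_\epsilon^{-1}\in p_{i_\epsilon}W_{i_\epsilon}^2=T_{i_\epsilon}^2p_{i_\epsilon}$.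

**Step 4. The contradiction.** Write $i=i_0$, $i'=i_1$. Step 3 says $y\in T_i^2p_ih$ and $y\in T_{i'}^2p_{i'}$. Solving the first relation for $h$, with $T_i$ symmetric,
$$h\in p_i^{-1}T_i^2\,y\subset p_i^{-1}T_i^2T_{i'}^2p_{i'} .$$
If $i\le i'$, then $T_{i'}\subset T_i$. Since $p_i^{-1}T_i^4=W_i^4p_i^{-1}$ and $k\le i$, we get
$$h\in p_i^{-1}T_i^4p_{i'}=W_i^4\,p_i^{-1}p_{i'}\subset R_kF .$$
If $i\ge i'$, then $T_i\subset T_{i'}$. Since $T_{i'}^4p_{i'}=p_{i'}W_{i'}^4$ and $k\le i'$, we get
$$h\in p_i^{-1}T_{i'}^4p_{i'}=p_i^{-1}p_{i'}\,W_{i'}^4\subset FR_k .$$
Both contradict the choice of $h$. $\square$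

Observe that $h$ depends on $k$ and $j$ only, not on $y$. This is essential below, because the translates $g_n$ must be fixed before $g$ is known.

## Two translates for each pair $(m,q)$

We finish the proof of Theorem 2.

**Step 1. Bookkeeping.** The step assigns two of the given open sets to each task. Let $\{B_m:m\in I\}$ be those members of a countable base of $G$ that meet $N$ (they are not the balls $B_\varepsilon$). For $m\in I$ fix, by Claim 2, some $k_m$ and $c_m\in C_{k_m}$ with $c_mV_{k_m}\subset B_m$. Let $Q\subset G$ be countable and dense. Fix pairwise disjoint two-element sets $\{n_0(m,q),n_1(m,q)\}\subset\omega$ for $(m,q)\in I\times Q$. None of this depends on the sequence $\langle U_n\rangle$.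

**Step 2. The translates.** Now let $\langle U_n\rangle$ be given. For $n$ not used in Step 1, let $g_n=1$. For $(m,q)\in I\times Q$ write $k=k_m$, $c=c_m$, $n_\epsilon=n_\epsilon(m,q)$. Choose $u_\epsilon\in U_{n_\epsilon}$ for $\epsilon\in\{0,1\}$. The set $u_0^{-1}U_{n_0}\cap u_1^{-1}U_{n_1}$ is a nbhd, so it contains $V_j$ for some $j>k$. Take $h$ from Claim 3 for $c,k,j$, put $h_0=h$, $h_1=1$, and
$$g_{n_\epsilon}=qh_\epsilon^{-1}u_\epsilon^{-1}.\qquad\text{Then}\qquad qh_\epsilon^{-1}V_j\subset g_{n_\epsilon}U_{n_\epsilon}.$$

**Step 3. Density in every translate of $N$.** Let $O=\bigcup_ng_nU_n$, $g\in G$ and $m\in I$; write $k=k_m$, $c=c_m$. As $Q$ is dense, there is $q\in Q\cap gcS_k$. Then $y:=g^{-1}q\in cS_k$. With the $j$ and $h$ that belong to $(m,q)$, Claim 3 gives an $\epsilon$ with $yh_\epsilon^{-1}V_j\cap N\cap cV_k\ne\emptyset$. Multiplying by $g$ on the left,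
$$qh_\epsilon^{-1}V_j\cap g(N\cap cV_k)\neq\emptyset .$$
Since $qh_\epsilon^{-1}V_j\subset O$ and $cV_k\subset B_m$, we get $O\cap g(N\cap B_m)\ne\emptyset$. Every nonempty relatively open subset of $gN$ contains a set $g(N\cap B_m)$ with $m\in I$, so $O\cap gN$ is dense in $gN$. This holds for every $g\in G$, and Theorem 2 is proved. $\blacksquare$

## Locally compact groups, and a characterization in ZFC

**Theorem 3.**

(a) (ZFC) Every locally compact Polish group is GMS.

(b) (ZFC) A Polish group $G$ is *not* locally compact if and only if there is a nonempty nowhere dense $N\subset G$ such that for every sequence $\langle U_n\rangle$ of nonempty open sets there are $g_n$ with $\bigcup_ng_nU_n\cap gN$ dense in $gN$ for all $g\in G$. If such an $N$ exists, one can take it to be $G_\delta$.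

(c) ($\operatorname{cov}(\mathcal M)=\mathfrak c$) A Polish group is GMS if and only if it is locally compact. If it is not locally compact, a *single* nowhere dense $M$, provided by ZFC, and a suitable smz set $A$ satisfy $A\cdot M=G$.

Here $\operatorname{cov}(\mathcal M)$ is the least number of meager sets that cover $\omega^\omega$. By Baire's theorem it is uncountable, and it is at most $\mathfrak c$, so CH implies $\operatorname{cov}(\mathcal M)=\mathfrak c$. Parts (a) and (b) rest on the opposite of what happened in $\mathbb Z^\omega$: in a locally compact group, *we* can choose open sets $U_n$ in advance so that all later translates can be dodged simultaneously.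

**Lemma 5.** Let $G$ be a locally compact Polish group and let $F_n$ ($n\in\omega$) be compact nowhere dense sets. There are nbhds $U_n$ such that for all $z_n\in G$ there is $x\in G$ with $xz_nU_n\cap F_n=\emptyset$ for all $n$.

*Proof.* **Step 1. One set.** The step dodges one translate, with finitely many options prepared in advance. We show:

(4) *If $F$ is compact nowhere dense and $W\neq\emptyset$ is open with compact closure, there are a nbhd $U$ and a finite nonempty family $\mathcal W$ of nonempty open sets with closures contained in $W$ such that for every $z\in G$ there is $W'\in\mathcal W$ with $W'zU\cap F=\emptyset$.*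

Let $U^*$ be a symmetric nbhd with compact closure, and let $L=\overline W^{-1}F\,\overline{U^*}$, a compact set. Let $z\in L$. The nonempty open set $Wz$ is not contained in the nowhere dense set $F$, so there is $w\in W$ with $wz\notin F$. Since $F$ is closed and multiplication is continuous, there are an open $W_z\ni w$ with $\overline{W_z}\subset W$ and a symmetric nbhd $U_z\subset U^*$ with $W_z\,z\,U_z^2\cap F=\emptyset$. Cover $L$ by finitely many sets $z_1U_{z_1},\dots,z_rU_{z_r}$. Let $U=U^*\cap\bigcap_sU_{z_s}$, and let $\mathcal W$ consist of $W_{z_1},\dots,W_{z_r}$ and one more nonempty open set with closure contained in $W$ (so that $\mathcal W\ne\emptyset$ even if $L=\emptyset$).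

Let $z\in G$. If $z\in z_sU_{z_s}$ for some $s$, then $W_{z_s}zU\subset W_{z_s}z_sU_{z_s}^2$ misses $F$. Otherwise $z\notin L$. Then $WzU\cap F=\emptyset$, because $wzu=f$ with $w\in W$, $u\in U$, $f\in F$ would give $z=w^{-1}fu^{-1}\in L$; so any $W'\in\mathcal W$ works. This proves (4).

**Step 2. All sets at once.** The step iterates (4), keeping finitely many options at each level. Let $\mathcal W_0=\{W_\emptyset\}$ with $W_\emptyset\neq\emptyset$ open with compact closure. Given a finite family $\mathcal W_n$ of nonempty open sets with compact closures, apply (4) with $F_n$ to each $W\in\mathcal W_n$, getting $U_W$ and $\mathcal W_W$. Put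
$$U_n=\bigcap_{W\in\mathcal W_n}U_W,\qquad \mathcal W_{n+1}=\bigcup_{W\in\mathcal W_n}\mathcal W_W .$$
The $U_n$ are nbhds because the families are finite, and they are chosen before any $z_n$ is given.

**Step 3. Finding $x$.** Given $z_n$, let $W_0=W_\emptyset$ and choose successively $W_{n+1}\in\mathcal W_{W_n}$ with $W_{n+1}z_nU_n\cap F_n=\emptyset$. Since $\overline{W_{n+1}}\subset W_n$, the sets $\overline{W_{n+1}}$ are nonempty, compact and decreasing, so $\bigcap_n\overline{W_{n+1}}\neq\emptyset$. A point $x$ of this intersection lies in every $W_n$, hence $xz_nU_n\cap F_n=\emptyset$ for all $n$. $\square$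

**Proof of Theorem 3(a).** By Lemma 1 it remains to show: if $G$ is locally compact, $A$ is smz and $M$ is meager, then $A\cdot M\neq G$.

Let $M\subset\bigcup_nE_n$ with $E_n$ closed nowhere dense. A locally compact Polish group is $\sigma$-compact, say $G=\bigcup_mL_m$ with $L_m$ compact. The sets $E_n\cap L_m$ are compact and nowhere dense, and taking finite unions we get increasing compact nowhere dense sets $F_n$ with $M\subset\bigcup_nF_n$. The sets $F_n^{-1}$ are again compact and nowhere dense; let $U_n$ be given by Lemma 5 for the sets $F_n^{-1}$.

Split $\omega$ into infinitely many infinite sets and apply the smz property of $A$ to each of the corresponding subsequences of $\langle U_n\rangle$. This gives $g_n$ such that each $a\in A$ lies in $g_nU_n$ for infinitely many $n$. Apply Lemma 5 with $z_n=g_n$, and call the resulting element $x^{-1}$: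
$$x^{-1}g_nU_n\cap F_n^{-1}=\emptyset\quad\text{for all } n .$$
Let $a\in A$ and $m\in\omega$. Pick $n\ge m$ with $a\in g_nU_n$. Then $x^{-1}a\notin F_n^{-1}$, so $a^{-1}x\notin F_n\supset F_m$. As $m$ was arbitrary, $a^{-1}x\notin M$. This holds for all $a\in A$, that is, $x\notin A\cdot M$. $\square$

With (a), Theorem 1 is completely proved.

**Proof of Theorem 3(b).** "$\Rightarrow$" is Theorem 2. For "$\Leftarrow$" let $G$ be locally compact and $N\neq\emptyset$ nowhere dense; we show that $N$ does not have the stated property. Take an open $B$ with compact closure that meets $N$, and apply Lemma 5 with $F_n=\overline{N\cap B}$ for all $n$, a compact nowhere dense set. Let $U_n$ be the resulting nbhds. For any $g_n$ there is $x$ with $xg_nU_n\cap N\cap B=\emptyset$ for all $n$. So $\bigcup_ng_nU_n$ misses $x^{-1}(N\cap B)$, which is a nonempty relatively open subset of $x^{-1}N$, and density fails for $g=x^{-1}$.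

Finally, if some $N$ with the property exists, then $G$ is not locally compact by "$\Leftarrow$", and Theorem 2 provides a $G_\delta$ set with the property. $\square$

## From CH to $\operatorname{cov}(\mathcal M)=\mathfrak c$

The recursion in the proof of Theorem 1 used countability of initial segments twice: in Baire's theorem, and in covering the early points. Both uses have versions for fewer than $\operatorname{cov}(\mathcal M)$ objects.

**Lemma 6.** (i) Fewer than $\operatorname{cov}(\mathcal M)$ dense open subsets of a nonempty Polish space $X$ have a common point. (ii) If $G$ is a Polish group that is not locally compact, $X\subset G$ and $|X|<\operatorname{cov}(\mathcal M)$, then $X$ is smz.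

*Proof.* (i) An isolated point of $X$ lies in every dense set, so assume that $X$ has no isolated points. Then $X$ contains a dense $G_\delta$ set $Y$ homeomorphic to $\omega^\omega$. To see this, remove from $X$ the boundaries of the members of a countable base and a countable dense set $E$. These are countably many closed nowhere dense sets, so the remainder $Y$ is a dense $G_\delta$ set. It is a nonempty Polish space, and it is zero-dimensional because the basic sets become clopen in it. No compact $K\subset Y$ has interior in $Y$: if $V\ne\emptyset$ is open in $X$ and $V\cap Y\subset K$, then $V\subset\overline{V\cap Y}\subset K\subset Y$, but $V$ meets $E$. By the Alexandrov–Urysohn theorem $Y$ is homeomorphic to $\omega^\omega$. If $O$ is open and dense in $X$, then $O\cap Y$ is open and dense in $Y$, so $Y\setminus O$ is nowhere dense in $Y$. Fewer than $\operatorname{cov}(\mathcal M)$ such sets do not cover $Y$.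

(ii) Let nonempty open $U_n$ be given. Let $Q\subset G$ be countable and dense; $Q$ is infinite. Regard $Q$ as a discrete space, so that $Q^\omega$ is homeomorphic to $\omega^\omega$. For $x\in X$ let
$$E_x=\{(q_n)_n\in Q^\omega:\ x\notin q_nU_n\text{ for all }n\}.$$
The condition $x\in q_nU_n$ means $q_n\in xU_n^{-1}$ and concerns one coordinate, so $E_x$ is closed. It is nowhere dense: a basic open set of $Q^\omega$ fixes finitely many coordinates, and at a coordinate $n$ not yet fixed we may put some $q\in Q\cap xU_n^{-1}$, which exists because $xU_n^{-1}$ is nonempty and open. The sets $E_x$, $x\in X$, are fewer than $\operatorname{cov}(\mathcal M)$, so they do not cover $Q^\omega$. Any $(q_n)\notin\bigcup_{x\in X}E_x$ satisfies $X\subset\bigcup_nq_nU_n$. $\square$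

**Proof of Theorem 3(c).** By (a), only a group $G$ that is not locally compact must be treated. Fix $N$ from Theorem 2 (so $M=N^{-1}$ is provided by ZFC) and a countable base. Since $|G|\le\mathfrak c$ and there are $\mathfrak c$ sequences of basic sets, enumerate $G=\{g_\alpha:\alpha<\mathfrak c\}$ and these sequences as $\langle U^\alpha_n\rangle_n$, $\alpha<\mathfrak c$. Take $O_\alpha=\bigcup_n g^\alpha_{2n}U^\alpha_{2n}$ from Theorem 2 as before. For $\alpha<\mathfrak c$ there are fewer than $\mathfrak c=\operatorname{cov}(\mathcal M)$ ordinals $\beta\le\alpha$, and $g_\alpha N$ is a nonempty Polish space, so Lemma 6(i) gives $a_\alpha\in g_\alpha N\cap\bigcap_{\beta\le\alpha}O_\beta$. Let $A=\{a_\alpha:\alpha<\mathfrak c\}$. Then $A\cdot M=G$ by (1). If $\langle U_n\rangle$ is given, shrink it to some $\langle U^\beta_n\rangle_n$. The points $a_\alpha$ with $\alpha\ge\beta$ lie in $O_\beta$, which uses the even-indexed sets. The points $a_\alpha$ with $\alpha<\beta$ form a set of size less than $\operatorname{cov}(\mathcal M)$, which by Lemma 6(ii) is covered by translates of the odd-indexed sets. So $A$ is smz, and $G$ is not GMS. $\square$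

## Under the Borel Conjecture every Polish group is GMS

Some hypothesis beyond ZFC is needed in Theorem 1. If the Borel Conjecture holds (which is consistent by Laver, *Acta Math.* 1976), then every smz separable metric space is countable (Carlson, *Proc. AMS* 1993). Let $A$ be an smz subset of a Polish group $G$. Then $A$ is smz for the metric $d$: given $\varepsilon_n>0$, apply Definition 1 to $U_n=B_{\varepsilon_n/3}$, whose left translates have $d$-diameter less than $\varepsilon_n$. So under the Borel Conjecture $A$ is countable. For meager $M$ the set $A\cdot M=\bigcup_{a\in A}aM$ is then meager, hence different from $G$ by Baire's theorem. Together with Lemma 1 this shows that under the Borel Conjecture every Polish group is GMS, including $\mathbb Z^\omega$, which is not locally compact. Hence Theorem 1 is not provable in ZFC alone. Theorem 2, on the other hand, holds in ZFC: under the Borel Conjecture the set $N$ is still there, but no smz set meets all of its left translates.
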